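\title{A precompact group whose covering dimension exceeds its small inductive dimension}

\begin{abstract}
We construct in ZFC a precompact Abelian group $G$ with $\operatorname{ind}G=1$ and $2\le\dim G\le 4$. The group is $\mathbb R$-factorizable and $\aleph_0$-bounded, so the inequality $\dim G\le\operatorname{ind}G$ fails in each of these three classes. It is a subgroup of the four-dimensional torus whose topology is refined by uncountably many characters with values in $\mathbb Q/\mathbb Z$. All the characters together make the boundaries of basic neighborhoods zero-dimensional, while a continuous function depends on only countably many of them, and countably many do not lower the dimension below $2$. We also prove that $\operatorname{ind}G=0$ implies $\dim G=0$ for $\mathbb R$-factorizable groups, and that $\dim G\le\operatorname{ind}G$ for pseudocompact groups.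
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups are Hausdorff, hence Tychonoff. A \emph{cozero set} of a space $X$ is a set $\{f>0\}$ with $f\colon X\to[0,1]$ continuous, and a \emph{zero set} is the complement of a cozero set. We compare two dimensions of a Tychonoff space $X$; both equal $-1$ exactly for the empty space.

\begin{itemize}
\item The \emph{covering dimension}: $\dim X\le n$ if every finite cover of $X$ by cozero sets has a finite refinement by cozero sets in which any $n+2$ distinct members have empty intersection.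
\item The \emph{small inductive dimension}: $\operatorname{ind}X\le n$ if for every point $x$ and every open $O\ni x$ there is an open $U$ with $x\in U\subset O$ whose boundary $\operatorname{bd}U$ satisfies $\operatorname{ind}\operatorname{bd}U\le n-1$.
\end{itemize}

A topological group $G$ is \emph{precompact} if for every open neighborhood $U$ of the neutral element $e$ there is a finite set $F_U\subset G$ with $G=F_U\cdot U$, and \emph{$\aleph_0$-bounded} if $F_U$ can always be chosen at most countable; so precompact groups are $\aleph_0$-bounded. It is \emph{$\mathbb R$-factorizable} if for every continuous $f\colon G\to\mathbb R$ there are a group $H$ with a countable base, a continuous surjective homomorphism $\pi\colon G\to H$ and a continuous $g\colon H\to\mathbb R$ with $f=g\circ\pi$. It is \emph{pseudocompact} if every continuous function $G\to\mathbb R$ is bounded.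

It is known that there is a precompact Abelian group $G$ with $\dim G=1$ and $\operatorname{ind}G=\infty$, so the two dimensions of a precompact group can differ. Question 6.5 of \cite{Imb} asks about the inequality that this example leaves possible:
\begin{quote}
\emph{Does $\dim G\le\operatorname{ind}G$ hold for every precompact group $G$, and more generally for every $\mathbb R$-factorizable or $\aleph_0$-bounded group $G$?}
\end{quote}

The condition $\operatorname{ind}X\le n$ is local; in a group it has to be tested only at $e$, because translations carry a base at $e$ to a base at any point. The condition $\dim X\le n$ concerns covers of the whole space. So $\dim\le\operatorname{ind}$ is a passage from local to global information, and one expects it when local data can be patched together in finitely or countably many steps. For compact spaces this works (Lemma~\ref{lem:compact}), and for separable metrizable spaces the two dimensions are equal. The groups in the question are close to these two cases. A precompact group is a dense subgroup of a compact group, its completion. A finite cozero cover of an $\mathbb R$-factorizable group is the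 preimage of an open cover of a separable metrizable group. One would therefore guess that the answer is yes. A first warning is that the dimensions of a precompact group are not those of its completion: $\mathbb Q/\mathbb Z$ is dense in the circle and has $\dim=\operatorname{ind}=0$. The answer is in fact no in all three classes.

\begin{theorem}\label{thm:main}
There is, in ZFC, a precompact, $\mathbb R$-factorizable, $\aleph_0$-bounded Abelian group $G$ with $\operatorname{ind}G=1$ and $2\le\dim G\le4$.
\end{theorem}

The guess is correct at the lowest level, so that the value $\operatorname{ind}G=1$ cannot be lowered among $\mathbb R$-factorizable groups, and it is correct for groups that fill their completion well enough.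

\begin{theorem}\label{thm:zero}
If $G$ is $\mathbb R$-factorizable and $\operatorname{ind}G=0$, then $\dim G=0$.
\end{theorem}

\begin{theorem}\label{thm:pseudo}
If $G$ is pseudocompact, then $\dim G\le\operatorname{ind}G$.
\end{theorem}

We prove the two positive results first, in Section~\ref{sec:positive}, because their proofs show what a counterexample has to avoid. Section~\ref{sec:idea} explains the counterexample on small cases. Sections~\ref{sec:thin}--\ref{sec:rims} prepare its geometry, Section~\ref{sec:construction} builds $G$, and Sections~\ref{sec:ind}--\ref{sec:dim} compute its dimensions.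

\section{Standard facts}\label{sec:facts}

A \emph{partition} in $X$ between disjoint closed sets $A$ and $B$ is a set $X\setminus(U\cup U')$, where $U\supset A$ and $U'\supset B$ are disjoint open sets. In a normal space any two disjoint closed sets have a partition between them. A \emph{continuum} is a nonempty connected compact Hausdorff space. We write $\mathfrak c=2^\omega$ and $\mathbb T=\mathbb R/\mathbb Z$. The following textbook facts are used.

\begin{enumerate}
\item[(F1)] If $Y\subset X$, then $\operatorname{ind}Y\le\operatorname{ind}X$.
\item[(F2)] If $X$ is separable and metrizable, then $\dim X=\operatorname{ind}X$. If $X,X'$ are nonempty separable metrizable spaces, then $\operatorname{ind}(X\times X')\le\operatorname{ind}X+\operatorname{ind}X'$.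
\item[(F3)] $\dim X=\dim\beta X$ for every Tychonoff space $X$, where $\beta X$ is the \v{C}ech--Stone compactification.
\item[(F4)] Let $X$ be compact Hausdorff. If $Y\subset X$ is closed, then $\dim Y\le\dim X$. If $X$ is a finite union of closed sets of covering dimension at most $n$, then $\dim X\le n$.
\item[(F5)] (Theorem on partitions.) Let $X$ be compact Hausdorff and $n\ge0$. Then $\dim X\le n$ if and only if for any $n+1$ pairs $(A_m,B_m)$ of disjoint closed sets there are partitions $\Lambda_m$ between $A_m$ and $B_m$ with $\bigcap_m\Lambda_m=\emptyset$.
\item[(F6)] If $\Lambda_1,\dots,\Lambda_n$ are partitions in an $n$-cube between its $n$ pairs of opposite faces, then $\bigcap_m\Lambda_m\ne\emptyset$ \cite[Thm.~1.8.1]{Eng}.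
\item[(F7)] (Sierpi\'nski's theorem.) A continuum is not the union of countably many, at least two, pairwise disjoint nonempty closed sets.
\item[(F8)] If $A,B$ are disjoint closed subsets of a compact Hausdorff space $X$ and no component of $X$ meets both, then some clopen set contains $A$ and misses $B$. (The component of $a\in A$ is the intersection of the clopen sets containing $a$; by compactness of $B$ one of them misses $B$, and finitely many such sets cover $A$.)
\item[(F9)] A subset of a compact metrizable space $X$ is \emph{analytic} if it is the projection of a Borel subset of $X\times X'$ for some compact metrizable $X'$; Borel sets are analytic. An uncountable analytic set contains a nonempty perfect compact set, that is, one without isolated points, and such a set has cardinality $\mathfrak c$.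
\item[(F10)] A compact group carries a translation invariant Borel probability measure (Haar measure), which is positive on nonempty open sets.
\end{enumerate}

Every subgroup $G$ of a compact group is precompact. Indeed, let $K$ be the closure of $G$ and let $U=G\cap O$ with $O\ni e$ open in $K$. Each $y\in K$ lies in $xO$ for any $x\in G\cap yO^{-1}$, so finitely many sets $x_jO$ with $x_j\in G$ cover $K$, and then $G=\bigcup_jx_jU$.

Two lemmas carry the patching arguments. The first reduces an open set to countably many basic ones.

\begin{lemma}\label{lem:ccc}
Let $X$ be a space with a finite Borel measure that is positive on nonempty open sets, and let $\mathcal B$ be a base of $X$. Then every open set $O$ contains a dense subset that is a union of countably many members of $\mathcal B$.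
\end{lemma}

\begin{proof}
Take a maximal disjoint family of nonempty members of $\mathcal B$ contained in $O$. It is countable, since for each $m$ only finitely many members have measure above $1/m$, and its union is dense in $O$ by maximality.
\end{proof}

\begin{lemma}\label{lem:compact}
Let $n\ge0$ and let $X$ be a compact Hausdorff space with a base of open sets whose boundaries have covering dimension at most $n-1$. Then $\dim X\le n$. Consequently $\dim X\le\operatorname{ind}X$ for every compact Hausdorff space $X$.
\end{lemma}

\begin{proof}
Let $(A_m,B_m)$, $1\le m\le n+1$, be pairs of disjoint closed sets. By (F5) it suffices to find partitions between them with empty intersection. Cover $A_{n+1}$ by finitely many basic sets $U_1,\dots,U_r$ whose closures miss $B_{n+1}$ and let $U=\bigcup_jU_j$. Then $\Lambda=\operatorname{bd}U=X\setminus(U\cup(X\setminus\overline U))$ is a partition between $A_{n+1}$ and $B_{n+1}$, and $\Lambda\subset\bigcup_j\operatorname{bd}U_j$, so $\dim\Lambda\le n-1$ by (F4). If $n=0$, then $\Lambda=\emptyset$ and we are done.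

Let $n\ge1$. By (F5) applied to $\Lambda$ there are, for $m\le n$, disjoint sets $X_m\supset A_m\cap\Lambda$ and $X'_m\supset B_m\cap\Lambda$, open in $\Lambda$, such that the sets $\Lambda_m=\Lambda\setminus(X_m\cup X'_m)$ have empty intersection. These are partitions in $\Lambda$ only, and we need some room to extend them to $X$. The open cover $\{\Lambda\setminus\Lambda_m\}_{m\le n}$ of the normal space $\Lambda$ shrinks to a closed cover, whose complements $\Gamma_m\supset\Lambda_m$ are open in $\Lambda$ and satisfy $\bigcap_{m\le n}\Gamma_m=\emptyset$. The sets $X_m\setminus\Gamma_m=\Lambda\setminus(X'_m\cup\Gamma_m)$ and $X'_m\setminus\Gamma_m=\Lambda\setminus(X_m\cup\Gamma_m)$ are closed. The closed sets $A_m\cup(X_m\setminus\Gamma_m)$ and $B_m\cup(X'_m\setminus\Gamma_m)$ are disjoint, because $A_m\cap X'_m\subset X_m\cap X'_m=\emptyset$ and likewise $B_m\cap X_m=\emptyset$. Let $\Lambda'_m$ be a partition in $X$ between these two sets. It is a partition between $A_m$ and $B_m$, and $\Lambda'_m\cap\Lambda\subset\Gamma_m$, since a point of $\Lambda\setminus\Gamma_m$ lies in $X_m\setminus\Gamma_m$ or in $X'_m\setminus\Gamma_m$. Hence $\Lambda\cap\bigcap_{m\le n}\Lambda'_m=\emptyset$.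

The last statement follows by induction on $\operatorname{ind}X$, since boundaries in a compact space are compact.
\end{proof}

\section{Two classes in which the inequality holds}\label{sec:positive}

\subsection*{Zero-dimensional $\mathbb R$-factorizable groups}
A clopen set is recorded by a continuous function, its characteristic function, and so it descends to a second countable quotient. We alternate between choosing clopen sets and passing to quotients that see them.

\begin{proof}[Proof of Theorem~\ref{thm:zero}]
Let $\{O_m\}_{m\le M}$ be a finite cozero cover of $G$, $O_m=\{f_m>0\}$. Each $f_m$ factors through a continuous homomorphism onto a second countable group. Let $\pi_0\colon G\to H_0$ be the diagonal product of these homomorphisms, regarded as a map onto its image; all $f_m$ factor through $\pi_0$.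

Suppose $\pi_n\colon G\to H_n$ is a continuous homomorphism onto a second countable group, and let $\{O_{n,j}\}_{j\in\omega}$ be a base at $e$ in $H_n$. As $\operatorname{ind}G=0$, there are clopen sets $C_{n,j}$ in $G$ with $e\in C_{n,j}\subset\pi_n^{-1}(O_{n,j})$. The characteristic function of $C_{n,j}$ is $g_{n,j}\circ\pi_{n,j}$ with $\pi_{n,j}\colon G\to H_{n,j}$ onto a second countable group; $g_{n,j}$ takes only the values $0$ and $1$, so $C_{n,j}$ is the preimage of a clopen subset of $H_{n,j}$. Let $\pi_{n+1}$ be the diagonal map of $G$ onto its image $H_{n+1}\subset H_n\times\prod_jH_{n,j}$. The first projection $\theta_n\colon H_{n+1}\to H_n$ satisfies $\theta_n\circ\pi_{n+1}=\pi_n$.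

Let $\pi\colon G\to H\subset\prod_nH_n$ be the diagonal map onto its image and $\operatorname{pr}_n\colon H\to H_n$ the projections. The group $H$ is second countable, and each $C_{n,j}$ is the preimage under $\pi$ of a clopen set, which equals $\pi(C_{n,j})$ since $\pi$ is onto. Since $\operatorname{pr}_n=\theta_n\circ\operatorname{pr}_{n+1}$ on $H$, a neighborhood of $e$ that depends on the coordinates $n\le N$ contains some $\operatorname{pr}_N^{-1}(O_{N,j})\supset\pi(C_{N,j})$. So $H$ has a base of clopen sets at $e$, hence at every point.

The cover $\{O_m\}$ is the preimage of an open cover $\{O'_m\}$ of $H$. As $H$ is second countable, it is covered by clopen sets $C_1,C_2,\dots$, each contained in some $O'_{m(l)}$. The sets $C_l\setminus\bigcup_{l'<l}C_{l'}$ are clopen and disjoint and cover $H$. For each $m$ unite those with $m(l)=m$; this gives a refinement of $\{O'_m\}$ by finitely many disjoint open, hence clopen, sets. Its preimage is a disjoint cozero refinement of $\{O_m\}$, so $\dim G=0$.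
\end{proof}

The argument does not extend to $\operatorname{ind}G=1$. There the clopen sets live in the boundary $F$ of a neighborhood of $e$. Translations do not preserve $F$, so a countable family of clopen sets at one point of $F$ says nothing about the other points, and the closing-off process has no reason to stop after countably many steps.

\subsection*{Pseudocompact groups}
By the theorems of Comfort and Ross \cite{CR}, a pseudocompact group $G$ is precompact, meets every nonempty $G_\delta$-subset of its completion $K$, and satisfies $\beta G=K$. So $\dim G=\dim K$ by (F3), and we want to apply Lemma~\ref{lem:compact} in $K$. The induction passes to boundaries, which are not groups, so we need a class of closed subsets of $K$ that is stable under taking suitable boundaries and in which $G$ stays dense.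

\begin{proof}[Proof of Theorem~\ref{thm:pseudo}]
Let $\mathcal N$ be the family of closed normal subgroups $N$ of $K$ with $K/N$ metrizable. A set $S\subset K$ is \emph{$N$-saturated} if $SN=S$.

The family $\mathcal N$ is closed under countable intersections, because $K/\bigcap_jN_j$ is compact and maps continuously and injectively into $\prod_jK/N_j$. Every neighborhood $U_0$ of $e$ contains a member of $\mathcal N$: choose symmetric open $U_j\ni e$ with $U_{j+1}^2\subset U_j$ and $yU_{j+1}y^{-1}\subset U_j$ for all $y\in K$ (possible by compactness), and let $N=\bigcap_jU_j$. This is a normal subgroup, closed since $\overline{U_{j+1}}\subset U_{j+1}^2$. As $U_{j+1}N\subset U_j$, the neutral element of the compact group $K/N$ is a $G_\delta$-point, so $K/N$ is first countable and therefore metrizable. It follows that the open sets that are $N$-saturated for some $N\in\mathcal N$ form a base $\mathcal B$ of $K$: if $x\in O$ with $O$ open, take an open $U_0\ni e$ with $xU_0^2\subset O$ and $N\subset U_0$; then $x\in xU_0N\subset O$.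

Call $\Psi\subset K$ \emph{saturated} if it is closed and $N$-saturated for some $N\in\mathcal N$. Such a $\Psi$ is the preimage of a closed subset of the metrizable space $K/N$, hence a $G_\delta$-set. If an open set $O$ meets $\Psi$, then $O\cap\Psi$ is a nonempty $G_\delta$-set and meets $G$; so $G\cap\Psi$ is dense in $\Psi$. We prove by induction on $n\ge-1$:
\begin{quote}
if $\Psi$ is saturated and $\operatorname{ind}(G\cap\Psi)\le n$, then $\dim\Psi\le n$.
\end{quote}
The case $\Psi=K$ is the theorem. For $n=-1$ the dense subset $G\cap\Psi$ is empty, so $\Psi$ is empty. Let $n\ge0$, $\Psi=\Psi N\ne\emptyset$ and $F=G\cap\Psi$. Closures, interiors and boundaries are taken in $\Psi$ unless marked otherwise.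

\emph{A measure on $\Psi$.} Let $\pi\colon K\to K/N$ be the quotient map, let $\{\beta_j\}_{j\ge1}$ be dense in $\pi(\Psi)$, and let $\mu=\sum_j2^{-j}\mu_j$, where $\mu_j$ is the Haar measure of $N$ translated to the coset $\pi^{-1}(\beta_j)\subset\Psi$. The map $\pi$ is open and $\Psi=\pi^{-1}(\pi(\Psi))$, so $\pi|_\Psi\colon\Psi\to\pi(\Psi)$ is open. Hence a nonempty open subset of $\Psi$ meets some coset $\pi^{-1}(\beta_j)$ in a nonempty relatively open set and has positive measure. Lemma~\ref{lem:ccc} applies to $\Psi$.

\emph{A base at the points of $F$.} Let $x\in F$ and let $O\ni x$ be open in $\Psi$. Choose $O_1$ open in $\Psi$ with $x\in O_1\subset\overline{O_1}\subset O$, and $U$ open in $F$ with $x\in U\subset O_1$ and $\operatorname{ind}\operatorname{bd}_FU\le n-1$. Let $\widetilde U$ be open in $\Psi$ with $\widetilde U\cap F=U$, and let $U'$ be the interior of $\overline{\widetilde U}$. Since $F$ is dense, $\overline{\widetilde U}=\overline U\subset O$, so $x\in U'\subset O$. From $\overline{U'}=\overline U$ and $U\subset U'$ we get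
\[
F\cap\operatorname{bd}U'=(F\cap\overline U)\setminus U'\subset\operatorname{cl}_FU\setminus U=\operatorname{bd}_FU .
\]
By Lemma~\ref{lem:ccc}, $\widetilde U$ has a dense subset $O'=\bigcup_j(\Psi\cap B_j)$ with countably many $B_j\in\mathcal B$, say $B_j$ is $N_j$-saturated. Put $N'=N\cap\bigcap_jN_j\in\mathcal N$. Right translation by an element of $N'$ is a homeomorphism of $\Psi$ that maps $O'$ onto itself. It therefore preserves $\overline{O'}=\overline{\widetilde U}$, its interior $U'$, and $\operatorname{bd}U'$. So $\operatorname{bd}U'$ is saturated, $\operatorname{ind}(G\cap\operatorname{bd}U')\le n-1$ by (F1), and $\dim\operatorname{bd}U'\le n-1$ by the inductive hypothesis.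

\emph{A base at all points.} Let $y\in\Psi$. The coset $yN\subset\Psi$ is a nonempty $G_\delta$-set in $K$, so it contains some $x\in F$, and $y=xu$ with $u\in N$. Right translation by $u$ is a homeomorphism of $\Psi$ taking $x$ to $y$, and it carries the base at $x$ to a base at $y$. By Lemma~\ref{lem:compact}, $\dim\Psi\le n$.
\end{proof}

Pseudocompactness entered three times: in $\dim G=\dim K$, in the density of $G\cap\Psi$ in $\Psi$, and in moving the base from $F$ to all of $\Psi$. For $G=\mathbb Q/\mathbb Z$ in $K=\mathbb T$ the inductive statement already fails for $n=-1$, with $\Psi$ a single irrational point.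

\section{The idea of the counterexample}\label{sec:idea}

In this paper a \emph{character} of an Abelian group $A$ is a homomorphism $\chi\colon A\to\mathbb Q/\mathbb Z\subset\mathbb T$. If $A$ carries a topology in which $\chi$ is continuous and $J\subset\mathbb T$ is an open arc with irrational endpoints, then $\chi^{-1}(J)=\chi^{-1}(\overline J)$ is clopen. This lets a character remove a boundary.

\begin{example}\label{ex:circle}
Let $r\in(0,\frac12)$ be irrational. Its class in $\mathbb T$ has infinite order and $\mathbb Q/\mathbb Z$ is divisible, so there is a character $\chi$ of the abstract group $\mathbb T$ with $\chi(r)=\frac12=\chi(-r)$. Let $N$ be the arc $(-\varepsilon,\varepsilon)$ with $\varepsilon\in(0,\frac12)$ irrational. In the topology generated by the usual one and $\chi$, the set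
\[
(-r,r)\cap\chi^{-1}(N)=[-r,r]\cap\chi^{-1}(N)
\]
is a neighborhood of $0$ that is open by the left side and closed by the right side. Doing this for irrational numbers $r_n\to0$, with characters $\chi_n$, embeds the group into $\mathbb T\times\mathbb T^\omega$ as a precompact group with $\operatorname{ind}=0$. Countably many characters suffice, the group is separable and metrizable, and $\dim=0$ as well, in accordance with Theorem~\ref{thm:zero}.
\end{example}

We use the same device one level up. Let $A$ be a subgroup of $\mathbb T^4$, and let $U_n$ be a base at $0$ in $\mathbb T^4$ with boundaries in hypersurfaces $S_n$ (``spheres''). To get $\operatorname{ind}\le1$ we must make every $A\cap S_n$ zero-dimensional. Fix countably many small ``discs'' $D_i$ in the spheres, with ``rims'' $R_i$ (Figure~\ref{fig:rim}). For a point $g\in A\cap D_i$ we want a character $\chi_{ig}$ of $A$ with $\chi_{ig}(g)=\frac12$ that keeps $A\cap R_i$ out of a small arc $J_i$ around $\frac12$. Then $D_i\cap\chi_{ig}^{-1}(J_i)$ is a clopen neighborhood of $g$ in $A\cap S_n$, exactly as in Example~\ref{ex:circle}. Every point $g$ gets its own characters.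

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw (0,0) circle (2);
\draw[dashed] (2.2,0) circle (1);
\draw[line width=1.6pt] (-27:2) arc (-27:27:2);
\fill (27:2) circle (2.6pt) node[above right] {$R_i$};
\fill (-27:2) circle (2.6pt) node[below right] {$R_i$};
\draw[fill=white] (10:2) circle (2pt) node[right] {$g$};
\node at (1.6,-0.3) {$D_i$};
\fill (0,0) circle (1pt) node[left] {$0$};
\node at (-1.9,1.5) {$S_n$};
\end{tikzpicture}
\caption{A planar sketch of a sphere, a disc and a rim. The sphere $S_n$ (solid circle) bounds a neighborhood of $0$. A small translated sphere (dashed) cuts out of it the disc $D_i$ (thick arc) around the point $g$, with rim $R_i$ (two dots). In $\mathbb T^4$ a sphere is given by one equation and a rim by two.}\label{fig:rim}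
\end{figure}

On the other side, a continuous function on a subgroup of $\mathbb T^4\times\mathbb T^I$ depends on only countably many of the characters (Lemma~\ref{lem:factor}). If $\dim G\le1$, a witness of this inequality therefore lives on a countable set $Y$ of characters, and it produces an open subset of $\mathbb T^4\times\mathbb T^Y$ that contains the image of $A$ and whose complement has large slices: each slice over a point of $\mathbb T^Y$ is an intersection of two partitions in a $4$-cube. There are only $\mathfrak c$ such data. We build $A$ as a free group by adding $\mathfrak c$ generators, and we try to defeat the $\alpha$-th datum by placing the $\alpha$-th generator, together with its values under the characters in $Y$, in the complement.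

\begin{example}\label{ex:step}
Let $\chi$ be a character of a subgroup $B\subset\mathbb T^4$ that keeps $B\cap R$ out of $J=(\frac12-\delta,\frac12+\delta)$, and add a generator $a$ with no nonzero multiple in $B$. An extension of $\chi$ is given by an arbitrary value $t=\chi(a)$, subject to one constraint $kt+\chi(b)\notin J$ for each new element $ka+b\in R$, $k\ne0$, $b\in B$.

(a) If there is only one constraint and $\delta<\frac14$, one of two values works: $t=0$ if $\chi(b)\notin J$, and $t=\frac1{2k}$ if $\chi(b)\in J$, because then $kt+\chi(b)\in\frac12+J$, which misses $J$.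

(b) Suppose that $t$ has to be announced before $a$ is chosen, against several potential constraints. Let $\delta<\frac1{10}$ and take $t$ among the five multiples of $\frac15$. For the constraint with $k=2$, $\chi(b)=\frac1{10}$, the values of $2t+\frac1{10}$ at $t=0,\frac15,\frac25,\frac35,\frac45$ are $\frac1{10},\frac12,\frac9{10},\frac3{10},\frac7{10}$, and only $t=\frac15$ is excluded. In general a constraint with $5\nmid k$ excludes at most one of the five values, since $J$ is shorter than $\frac15$. So any four such constraints can be met at once, and a larger prime with a shorter arc handles more.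
\end{example}

Part (a) takes care of the characters outside $Y$, provided the new generator is in general position. The characters in $Y$ are the difficulty. Once their values at the new generator are fixed, the generator has to lie in the corresponding slice and avoid every set $\{x:kx+b\in R_i\}$ whose constraint is violated. There may be uncountably many of these sets, each is given by two equations in four variables, and the slice is an intersection of two partitions in four variables. A slice can be as small as one of the forbidden sets, so no count of dimension, measure or cardinality excludes that it is covered. What saves the construction is connectedness. The forbidden sets are small and, for different $(k,b)$, almost disjoint; only countably many $(k,b)$ matter; and by (b), with primes $q_i\to\infty$, the values can be announced so that each of these $(k,b)$ has only finitely many forbidden rims. A slice cannot be covered by countably many small, almost disjoint compact sets, by Sierpi\'nski's theorem. We begin with this last fact.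

\section{Thin subsets of the cube}\label{sec:thin}

From now on $p\colon\mathbb R^4\to\mathbb T^4$ is the quotient map, $|\cdot|$ is the Euclidean norm, and $L=[0,\frac12]^4$. The map $p$ is injective on $L$, and $|x|\le1$ for $x\in L$. The letter $k$, with or without indices, always denotes a nonzero integer.

\begin{definition}\label{def:thin}
A set $T\subset L$ is \emph{thin} if it is contained in the union of countably many compact sets $P_j\subset L$ such that $P_j\cap P_{j'}$ is countable for $j\ne j'$ and every continuum contained in some $P_j$ has diameter less than $\frac12$.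
\end{definition}

\begin{lemma}\label{lem:thin}
For $s=1,2$ let $\Lambda_s$ be a partition in $L$ between the faces $x_s=0$ and $x_s=\frac12$. Then $\Lambda_1\cap\Lambda_2$ is not thin.
\end{lemma}

\begin{proof}
Suppose $\Lambda_1\cap\Lambda_2\subset\bigcup_jP_j$ as in Definition~\ref{def:thin}. We spend the third coordinate to make the $P_j$ disjoint and the fourth to exploit their smallness. The set $\bigcup_{j\ne j'}(P_j\cap P_{j'})$ is countable, so for some $t\in(0,\frac12)$ it misses $\Lambda_3=\{x\in L:x_3=t\}$, which is a partition between the faces $x_3=0$ and $x_3=\frac12$. The compact set $P=\Lambda_1\cap\Lambda_2\cap\Lambda_3$ is covered by the pairwise disjoint compact sets $P_j\cap P$. By (F7) each component of $P$ lies in one $P_j$. So it has diameter less than $\frac12$ and cannot meet both faces $\Phi^0=\{x_4=0\}$ and $\Phi^1=\{x_4=\frac12\}$ of $L$. By (F8), $P$ is the disjoint union of closed sets $P^0\supset P\cap\Phi^0$ and $P^1\supset P\cap\Phi^1$. The closed sets $P^0\cup\Phi^0$ and $P^1\cup\Phi^1$ are disjoint. A partition $\Lambda_4$ in $L$ between them is a partition between $\Phi^0$ and $\Phi^1$ that misses $P$, so $\Lambda_1\cap\Lambda_2\cap\Lambda_3\cap\Lambda_4=\emptyset$,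 contrary to (F6).
\end{proof}

\section{A polynomial in general position}\label{sec:poly}

Spheres and rims will be level sets of one function $\varphi$, and the condition that $kp(x)+b$ lies on a rim becomes two equations of the form $\varphi(kx+c)=\rho$. For two such conditions to be almost disjoint, four equations must have only countably many common solutions. Round spheres fail: for $\varphi=|z|^2$ and $c=(t,0,0,0)$, the equations $|x+c|^2=1+t^2$, $t\in\mathbb R$, all hold on $\{x_1=0,\ |x|=1\}$. Moreover the property is needed for all values of the parameters $c$ and $\rho$, so tangencies cannot be avoided. What can be avoided is a whole common curve: to high order $D$, a curve in $\mathbb R^4$ has $3D$ free parameters, while lying on four hypersurfaces imposes $4D$ conditions.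

\begin{lemma}\label{lem:poly}
There is a polynomial $\varphi$ on $\mathbb R^4$ with $\varphi(0)=0$ and $\varphi(z)\ge|z|^2/2$ for all $z$ such that
\begin{enumerate}
\item[(GP)] for pairwise distinct $(k_l,c_l)\in(\mathbb Z\setminus\{0\})\times\mathbb R^4$, $l=1,\dots,4$, and any $\rho_l\in\mathbb R$, the set $\{x\in\mathbb R^4:\varphi(k_lx+c_l)=\rho_l\text{ for }l\le4\}$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $D=17$ and let $\mathcal P$ be the vector space of polynomials of degree at most $72$ on $\mathbb R^4$.

\emph{The count.} Fix $k_1,\dots,k_4$ and a coordinate index $s$. Let $M$ be the manifold of pairs $(y,\gamma)$, where $y=(y_1,\dots,y_4)$ consists of pairwise distinct points of $\mathbb R^4$ and $\gamma(\sigma)=\sum_{j=1}^D\gamma_j\sigma^j$, $\gamma_j\in\mathbb R^4$, has $s$-th coordinate exactly $\sigma$. Then $\dim M=16+3D$. For $l\le4$ and $1\le j\le D$ let $\ell_{l,j}(\psi)$ be the coefficient of $\sigma^j$ in $\psi(y_l+k_l\gamma(\sigma))$. It is linear in $\psi\in\mathcal P$ and polynomial in $(y,\gamma)$.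

For fixed $(y,\gamma)$ these $4D$ functionals are linearly independent. Let $\lambda$ be a linear form with distinct values at the four points $y_l$, fix $l_0$, and for $1\le j\le D$ put
\[
\psi_j(z)=(z_s-y_{l_0,s})^j\prod_{l\ne l_0}\bigl(\lambda(z)-\lambda(y_l)\bigr)^{D+1},
\]
of degree at most $17+3\cdot18=71$. For $l\ne l_0$, along $y_l+k_l\gamma(\sigma)$ the factor $\lambda(z)-\lambda(y_l)=k_l\lambda(\gamma(\sigma))$ is $O(\sigma)$, so $\psi_j=O(\sigma^{D+1})$ and all $\ell_{l,j'}(\psi_j)$ vanish. Along $y_{l_0}+k_{l_0}\gamma(\sigma)$ we have $\psi_j=(k_{l_0}\sigma)^j(\kappa+O(\sigma))$ with $\kappa=\prod_{l\ne l_0}(\lambda(y_{l_0})-\lambda(y_l))^{D+1}\ne0$, so $\ell_{l_0,j'}(\psi_j)=0$ for $j'<j$ and $\ell_{l_0,j}(\psi_j)\ne0$. If $\sum t_{l,j}\ell_{l,j}=0$, evaluating at $\psi_D,\psi_{D-1},\dots,\psi_1$ gives in turn $t_{l_0,D}=t_{l_0,D-1}=\dots=t_{l_0,1}=0$.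

Thus the smooth map $M\times\mathcal P\to\mathbb R^{4D}$ with components $\ell_{l,j}$ is linear and onto in the second variable, hence a submersion. Its zero set is a submanifold of dimension $16+3D+\dim\mathcal P-4D=\dim\mathcal P-1$. The projection of this submanifold to $\mathcal P$ is a smooth image of a second countable manifold of smaller dimension, so it has Lebesgue measure zero. Call $\psi\in\mathcal P$ \emph{good} if it lies outside these projections for all the countably many choices of $(k_1,\dots,k_4,s)$. Almost every $\psi$ is good.

\emph{A good $\psi$ satisfies} (GP). Suppose that $\mathcal V=\{x:\psi(k_lx+c_l)=\rho_l,\ l\le4\}$ is uncountable. For $l\ne l'$ the equation $k_lx+c_l=k_{l'}x+c_{l'}$ has one solution if $k_l\ne k_{l'}$ and none if $k_l=k_{l'}$, since then $c_l\ne c_{l'}$; this gives at most six exceptional points. The set $\mathcal V$ is semialgebraic, so it is a finite union of Nash submanifolds (in particular, smooth submanifolds of $\mathbb R^4$) diffeomorphic to open cubes \cite[Prop.~2.9.10]{BCR}. One of them has positive dimension. It contains a smooth arc $x(\sigma)$ with $x'(0)\ne0$ and with $x_0=x(0)$ not exceptional.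 Choose $s$ with $x_s'(0)\ne0$ and reparametrize so that $x_s(\sigma)=x_{0,s}+\sigma$. The points $y_l=k_lx_0+c_l$ are pairwise distinct. Let $\gamma$ be the Taylor polynomial of degree $D$ of $x(\sigma)-x_0$; then $(y,\gamma)\in M$. From $\psi(y_l+k_l(x(\sigma)-x_0))=\rho_l$ and $x(\sigma)-x_0=\gamma(\sigma)+O(\sigma^{D+1})$ we get $\psi(y_l+k_l\gamma(\sigma))=\rho_l+O(\sigma^{D+1})$, so all $\ell_{l,j}(\psi)$ vanish and $\psi$ is not good.

\emph{The lower bound.} The Hessian matrix of $|z|^2+|z|^{72}$ is $(2+72|z|^{70})\,\mathrm{Id}+72\cdot70\,|z|^{68}zz^{T}$, which is at least $(2+72|z|^{70})\,\mathrm{Id}$. For $\eta\in\mathcal P$ the entries of the Hessian are combinations of monomials of degree at most $70$, each bounded by $1+|z|^{70}$; so the Hessian of $\eta$ has norm at most $1+|z|^{70}$ when the coefficients of $\eta$ are small. Good polynomials are dense, so there is a good $\psi=|z|^2+|z|^{72}+\eta$ with such an $\eta$, and its Hessian is at least $\mathrm{Id}$ everywhere. By Taylor's formula $\psi(z)\to\infty$ as $|z|\to\infty$, so $\psi$ has a minimum point $z_0$, where the gradient vanishes, and $\varphi(z)=\psi(z+z_0)-\psi(z_0)$ satisfies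 $\varphi(0)=0$ and $\varphi(z)\ge|z|^2/2$. Finally $\varphi(kx+c)=\psi(kx+c+z_0)-\psi(z_0)$, so (GP) passes from $\psi$ to $\varphi$.
\end{proof}

\begin{remark}
Lemmas~\ref{lem:thin} and~\ref{lem:poly} meet in dimension four. In the cube $[0,\frac12]^3$ the analog of Lemma~\ref{lem:thin} is false: the planes $x_1=\frac14$ and $x_2=\frac14$ meet in a segment that is the union of two segments of length $\frac14$ with one common point. In $\mathbb R^d$ with $d\ge5$, four equations with linearly independent gradients at a common solution have a $(d-4)$-dimensional manifold of solutions.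
\end{remark}

Fix $\varphi$ as in Lemma~\ref{lem:poly}; note that $\varphi(z)\le\frac1{200}$ implies $|z|\le\frac1{10}$. An \emph{equation} is a triple $\tau=(k,c,\rho)$ with $c\in\mathbb R^4$, $\rho\in\mathbb R$. Its \emph{left side} is the pair $(k,c)$, its \emph{level} is $\rho$, and its solution set is the compact set $\Sigma(\tau)=\{x\in L:\varphi(kx+c)=\rho\}$. By (GP), four equations with distinct left sides have countably many common solutions. The next lemma turns this into a way of choosing points: inside any uncountable compact set one can avoid fewer than $\mathfrak c$ equations, except for at most three that hold on a whole uncountable piece.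

\begin{lemma}\label{lem:select}
Let $C\subset L$ be uncountable and compact, and let $\Pi_0$ be a finite set of equations with distinct left sides such that $C\subset\Sigma(\tau)$ for $\tau\in\Pi_0$. Then there are a set $\Pi\supset\Pi_0$ of at most three equations and an uncountable compact set $C'\subset C$ with $C'\subset\Sigma(\tau)$ for all $\tau\in\Pi$, such that the following holds. For every set $\mathcal T$ of fewer than $\mathfrak c$ equations and every $Z\subset L$ with $|Z|<\mathfrak c$ there is $x\in C'\setminus Z$ such that every $\tau\in\mathcal T$ with $x\in\Sigma(\tau)$ belongs to $\Pi$.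
\end{lemma}

\begin{proof}
Consider the sets $\Pi\supset\Pi_0$ of equations with distinct left sides for which $C\cap\bigcap_{\tau\in\Pi}\Sigma(\tau)$ is uncountable. The set $\Pi_0$ is one of them, and each has at most three elements by (GP). Take one of maximal size and let $C'$ be the intersection. Let $\tau\notin\Pi$. If the left side of $\tau$ does not occur in $\Pi$, then $C'\cap\Sigma(\tau)$ is countable by maximality. If it occurs, it does so with another level, and $C'\cap\Sigma(\tau)=\emptyset$. So $Z\cup\bigcup_{\tau\in\mathcal T\setminus\Pi}(C'\cap\Sigma(\tau))$ has fewer than $\mathfrak c$ points, while $|C'|=\mathfrak c$ by (F9).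
\end{proof}

\section{Spheres, discs and rims}\label{sec:rims}

Let $\Theta=\mathbb Q\cap(0,\frac1{200}]$ and $r_n=\frac1{200n}\in\Theta$ for $n\ge1$. Put
\[
U_n=p(\{\varphi<r_n\}),\qquad \widetilde S_n=\{\varphi=r_n\},\qquad S_n=p(\widetilde S_n).
\]
The sets $U_n$ are open, contain $0$, and lie in the images of the balls of radius $\sqrt{2r_n}$, so they form a base at $0$ in $\mathbb T^4$. Since $p(\{\varphi\le r_n\})=U_n\cup S_n$ is compact, $\operatorname{bd}U_n\subset S_n$. The points of $\widetilde S_n$ satisfy $0<|z|\le\frac1{10}$, so $0\notin S_n$ and $p$ maps $\widetilde S_n$ homeomorphically onto $S_n$.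

Let $W$ be a countable dense subset of $\{w\in\mathbb R^4:0<|w|<\frac15\}$ and let $W_0$ be the countable subgroup of $\mathbb T^4$ generated by $p(W)$. Let $(n_i,w_i,\rho_i)$, $i\in\omega$, enumerate $\{1,2,\dots\}\times W\times\Theta$, and define the \emph{discs} and \emph{rims}
\[
D_i=p(\{z\in\widetilde S_{n_i}:\varphi(z-w_i)<\rho_i\}),\qquad R_i=p(\{z\in\widetilde S_{n_i}:\varphi(z-w_i)=\rho_i\}).
\]
Then $D_i$ is open in $S_{n_i}$, the sets $R_i$ and $D_i\cup R_i$ are compact, and $D_i\cap R_i=\emptyset$. The discs form a base of each sphere, even if finitely many points must be kept off the rim.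

\begin{lemma}\label{lem:discs}
Let $g\in S_n$, let $O\ni g$ be open in $\mathbb T^4$, and let $\Phi\subset S_n\setminus\{g\}$ be finite. Then there is $i$ with $n_i=n$, $g\in D_i\subset O$ and $R_i\cap\Phi=\emptyset$.
\end{lemma}

\begin{proof}
For $h\in S_n$ let $\tilde h\in\widetilde S_n$ be the point over $h$. Choose $\varepsilon>0$ with $p(\{|z-\tilde g|<\varepsilon\})\subset O$, and $\rho_0\in(0,\frac1{200}]$ with $\{\varphi<\rho_0\}\subset\{|u|<\varepsilon/2\}$. Since $0<|\tilde g|<\frac15$ and $\varphi(0)=0$, there is $w\in W$ with $|w-\tilde g|<\varepsilon/2$ and $\varphi(\tilde g-w)<\rho_0/2$. Choose a rational $\rho\in(\rho_0/2,\rho_0)$ different from the numbers $\varphi(\tilde h-w)$, $h\in\Phi$, and let $i$ be the index of $(n,w,\rho)$. Then $g\in D_i$ and $R_i\cap\Phi=\emptyset$. If $\varphi(z-w)<\rho$, then $|z-w|<\varepsilon/2$ and $|z-\tilde g|<\varepsilon$; so $D_i\subset O$.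
\end{proof}

For $b\in\mathbb T^4$ let
\[
R_i(k,b)=\{x\in L:kp(x)+b\in R_i\}
\]
be the compact set of positions of a new generator $p(x)$ for which the element $kp(x)+b$ falls on the rim $R_i$. A \emph{lift} of $b$ is a point of $p^{-1}(b)$. The group $W_0$ is there to guarantee that different pairs $(k,b)$ give different left sides.

\begin{lemma}\label{lem:rims}
\begin{enumerate}
\item[(a)] $R_i(k,b)$ is the union, over finitely many lifts $\tilde b$ of $b$, of the sets $\Sigma(k,\tilde b,r_{n_i})\cap\Sigma(k,\tilde b-w_i,\rho_i)$, and it contains this set for every lift $\tilde b$.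
\item[(b)] Every continuum contained in $\bigcup_{i\in\omega}R_i(k,b)$ has diameter at most $\frac15$.
\item[(c)] Let $B\subset\mathbb T^4$ be a subgroup with $B\cap W_0=\{0\}$, let $b,b'\in B$ have lifts $\tilde b,\tilde b'$, and let $(k,b)\ne(k',b')$. Then for all $i,i'$ the pairs $(k,\tilde b)$, $(k,\tilde b-w_i)$, $(k',\tilde b')$, $(k',\tilde b'-w_{i'})$ are distinct, and $R_i(k,b)\cap R_{i'}(k',b')$ is countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The points of $\mathbb R^4$ over $kp(x)+b$ are the points $kx+\tilde b$. So $x\in R_i(k,b)$ if and only if $\varphi(kx+\tilde b)=r_{n_i}$ and $\varphi(kx+\tilde b-w_i)=\rho_i$ for some lift $\tilde b$. In that case $|kx+\tilde b|\le\frac1{10}$, hence $|\tilde b|\le|k|+\frac1{10}$, and the lifts form a coset of $\mathbb Z^4$, of which only finitely many points satisfy this bound.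

(b) The inequality $|kx+\tilde b|\le\frac1{10}$ says that $x$ lies in the closed ball of radius $\frac1{10|k|}$ about $-\tilde b/k$. These balls do not depend on $i$, their centers are at mutual distance at least $\frac1{|k|}$, so they are disjoint, and only finitely many meet $L$. A continuum in their union lies in one ball.

(c) The first two pairs differ, and so do the last two, since $w_i,w_{i'}\ne0$. If one of the first two equals one of the last two, then $k=k'$, and applying $p$ to the second components gives $b-b'\in W_0\cap B=\{0\}$, contrary to $(k,b)\ne(k',b')$. By (a) and (GP), $R_i(k,b)\cap R_{i'}(k',b')$ is a finite union of countable sets.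
\end{proof}

\section{Construction of the group}\label{sec:construction}

\subsection*{Arcs, primes and bookkeeping}
Fix primes $q_0<q_1<\cdots$ and irrational numbers $\delta_i\in(0,\frac14)$ with $2\delta_i<1/q_i$. Let $J_i\subset\mathbb T$ be the open arc $(\frac12-\delta_i,\frac12+\delta_i)$ and let $\mathbb Z(q_i)=\frac1{q_i}\mathbb Z/\mathbb Z\subset\mathbb Q/\mathbb Z$. The arc $J_i$ has irrational endpoints, contains $\frac12$, misses $0$, and is disjoint from $\frac12+J_i$; each translate of $J_i$ contains at most one point of $\mathbb Z(q_i)$. The values to be announced are taken from the compact metrizable space $V=\prod_i\mathbb Z(q_i)$. For $E\subset L\times V$ and $v\in V$ write $E_v=\{x\in L:(x,v)\in E\}$.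

Let $\mathbb Z^{(\mathfrak c)}$ be the free Abelian group on generators $e_\alpha$, $\alpha<\mathfrak c$. There are at most $\mathfrak c^\omega=\mathfrak c$ pairs $(E,Y)$ with $E\subset L\times V$ compact and $Y\subset\omega\times\mathbb Z^{(\mathfrak c)}$ countable. List them as $(E_\alpha,Y_\alpha)$, $\alpha<\mathfrak c$, so that each pair occurs $\mathfrak c$ times, hence for cofinally many $\alpha$.

By recursion on $\alpha<\mathfrak c$ we choose $x_\alpha\in L$ and put $a_\alpha=p(x_\alpha)$. Let $A_\alpha$ be the subgroup of $\mathbb T^4$ generated by $\{a_\beta:\beta<\alpha\}$ and $A=\bigcup_\alpha A_\alpha$. Note that $|A_\alpha|<\mathfrak c$.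

\subsection*{Generic points}
Let $\mathcal T_\alpha$ be the set of equations $(k,c,\rho)$ with $\rho\in\Theta$ and $c\in p^{-1}(A_\alpha)\cup(p^{-1}(A_\alpha)-W)$. It has fewer than $\mathfrak c$ elements and contains the two equations of Lemma~\ref{lem:rims}(a) whenever $b\in A_\alpha$. A point $x\in L$ is \emph{$\alpha$-generic} if
\begin{enumerate}
\item[(g1)] $kp(x)\notin A_\alpha+W_0$ for all $k$;
\item[(g2)] $x$ satisfies at most three equations from $\mathcal T_\alpha$.
\end{enumerate}
We always choose $x_\alpha$ to be $\alpha$-generic. If $ka_\alpha+b\in W_0$ with $b\in A_\alpha$, then $ka_\alpha\in A_\alpha+W_0$, which (g1) forbids. By induction, $A_\alpha$ is free on $(a_\beta)_{\beta<\alpha}$ and $A_\alpha\cap W_0=\{0\}$. We identify $e_\beta$ with $a_\beta$, so that at stage $\alpha$ it makes sense to ask whether $Y_\alpha\subset\omega\times A_\alpha$. Each $g\in A\setminus\{0\}$ lies in $A_{\alpha+1}\setminus A_\alpha$ for a unique $\alpha$, denoted $\operatorname{st}(g)$, and is then uniquely $ka_\alpha+b$ with $b\in A_\alpha$.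

\begin{lemma}\label{lem:generic}
Let $\alpha<\mathfrak c$ and let $A_\alpha$ be constructed.
\begin{enumerate}
\item[(a)] If $C,\Pi_0,\Pi,C'$ are as in Lemma~\ref{lem:select}, there is an $\alpha$-generic $x\in C'$ such that every $\tau\in\mathcal T_\alpha$ with $x\in\Sigma(\tau)$ belongs to $\Pi$. In particular $\alpha$-generic points exist.
\item[(b)] If $x$ is $\alpha$-generic, at most three elements $kp(x)+b$ with $b\in A_\alpha$ lie in $\bigcup_nS_n$.
\item[(c)] If $x$ is $\alpha$-generic, at most one pair $(k,b)$ with $b\in A_\alpha$ satisfies $kp(x)+b\in\bigcup_iR_i$.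
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For each $k$ and $u\in\mathbb T^4$ the set $\{x\in L:kp(x)=u\}$ is finite, so the set $Z$ of points violating (g1) has fewer than $\mathfrak c$ elements. Apply Lemma~\ref{lem:select} with $\mathcal T_\alpha$ and $Z$; (g2) holds because $|\Pi|\le3$. For the last statement take $C=L$, $\Pi_0=\emptyset$.

(b) If $kp(x)+b\in S_n$, then $\varphi(kx+\tilde b)=r_n$ for some lift $\tilde b$, an equation from $\mathcal T_\alpha$. Distinct elements have distinct $(k,b)$ and give distinct equations.

(c) Two such pairs give four distinct equations from $\mathcal T_\alpha$ satisfied by $x$, by Lemma~\ref{lem:rims}(a),(c) with $B=A_\alpha$.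
\end{proof}

\subsection*{The characters}
Let $\Phi_\alpha=(A_{\alpha+1}\setminus A_\alpha)\cap\bigcup_nS_n$; by Lemma~\ref{lem:generic}(b), $|\Phi_\alpha|\le3$. Put
\[
I=\{(i,g):g\in A\cap D_i,\ R_i\cap\Phi_{\operatorname{st}(g)}=\emptyset\},\qquad I_\alpha=\{(i,g)\in I:g\in A_\alpha\}.
\]
Here $g\in D_i$ implies $g\ne0$, and $I_\alpha$ is determined by the stages before $\alpha$. The character $\chi_{ig}$ will be created at stage $\operatorname{st}(g)$, where its value at the new generator is used up to get $\chi_{ig}(g)=\frac12$. The condition on $\Phi_{\operatorname{st}(g)}$ says that no new element falls on $R_i$ at that stage, and by Lemma~\ref{lem:discs} it costs nothing.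

Along with the points $x_\alpha$ we construct characters $\chi_{ig}$ of $A_\alpha$ for $(i,g)\in I_\alpha$, extending each other as $\alpha$ grows, and sets $\Xi_{\beta,i}\subset\mathbb Q/\mathbb Z$ fixed at stage $\beta$, such that for all $(i,g)\in I_\alpha$:
\begin{enumerate}
\item[(c1)] $\chi_{ig}(g)=\frac12$, and $\chi_{ig}(h)\notin J_i$ for all $h\in A_\alpha\cap R_i$;
\item[(c2)] $\chi_{ig}(a_\beta)\in\Xi_{\beta,i}$ for all $\beta<\alpha$, where $0\in\Xi_{\beta,i}$ and $|\Xi_{\beta,i}|\le6$.
\end{enumerate}
Condition (c1) gives $\operatorname{ind}\le1$. Condition (c2) is needed because a countable set $Y$ may contain infinitely many pairs $(i,g)$ with the same $i$; it bounds the number of constraints that they impose together, uniformly in $i$. For the same reason an announced value $v_i$ depends on $i$ and not on $g$.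

At $\alpha=0$ we have $A_0=\{0\}$ and $I_0=\emptyset$; at limit stages we take unions. Now let the construction be done up to $A_\alpha$. If $Y_\alpha\subset I_\alpha$, call $(x,v)\in L\times V$ \emph{$\alpha$-admissible} if $x$ is $\alpha$-generic and
\begin{equation}\label{eq:adm}
kv_i+\chi_{ig}(b)\notin J_i\quad\text{whenever }(i,g)\in Y_\alpha,\ b\in A_\alpha\text{ and }kp(x)+b\in R_i .
\end{equation}
Stage $\alpha$ is \emph{active} if $Y_\alpha\subset I_\alpha$ and $E_\alpha$ contains an $\alpha$-admissible point. In that case let $(x_\alpha,v^\alpha)\in E_\alpha$ be such a point; otherwise let $x_\alpha$ be any $\alpha$-generic point. Let $(k^*,b^*)$ be the pair of Lemma~\ref{lem:generic}(c) for $x_\alpha$ if there is one, and $(1,0)$ otherwise. For an integer $k\ne0$, $\frac1{2k}$ denotes the class of this rational number in $\mathbb Q/\mathbb Z$. Since $A_{\alpha+1}=A_\alpha\oplus\mathbb Za_\alpha$, a character extends once we name its value at $a_\alpha$.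

\emph{Old characters}, $(i,g)\in I_\alpha$. Put
\[
\chi_{ig}(a_\alpha)=\begin{cases}
v_i^\alpha&\text{if $\alpha$ is active and }(i,g)\in Y_\alpha,\\
0&\text{if not, and }\chi_{ig}(b^*)\notin J_i,\\
\frac1{2k^*}&\text{if not, and }\chi_{ig}(b^*)\in J_i.
\end{cases}
\]
An element $h\in(A_{\alpha+1}\setminus A_\alpha)\cap R_i$ equals $k^*a_\alpha+b^*$. In the first case $\chi_{ig}(h)\notin J_i$ by \eqref{eq:adm}. In the second $\chi_{ig}(h)=\chi_{ig}(b^*)\notin J_i$. In the third $\chi_{ig}(h)\in\frac12+J_i$, which misses $J_i$. So (c1) persists.

\emph{New characters}, $(i,g)\in I_{\alpha+1}\setminus I_\alpha$. Here $g=k_ga_\alpha+b_g\in\Phi_\alpha$ with $b_g\in A_\alpha$. Put $\chi_{ig}=0$ on $A_\alpha$ and $\chi_{ig}(a_\alpha)=\frac1{2k_g}$. Then $\chi_{ig}(g)=\frac12$. Since $(A_{\alpha+1}\setminus A_\alpha)\cap R_i\subset\Phi_\alpha\cap R_i=\emptyset$, every $h\in A_{\alpha+1}\cap R_i$ lies in $A_\alpha$, where $\chi_{ig}(h)=0\notin J_i$.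

\emph{Condition} (c2). Let $\Xi_{\alpha,i}$ consist of $0$, $\frac1{2k^*}$, $v_i^\alpha$ if $\alpha$ is active, and the at most three values $\frac1{2k_g}$, $g\in\Phi_\alpha$. This set contains $\chi_{ig}(a_\alpha)$ for all old and new characters, and a new character vanishes at each $a_\beta$, $\beta<\alpha$, where $0\in\Xi_{\beta,i}$. The recursion is complete.

\subsection*{The group}
Let $G$ be the group $A$ with the topology generated by the inclusion $A\to\mathbb T^4$ and all characters $\chi_\xi$, $\xi\in I$. The diagonal map identifies $G$ with a subgroup of the compact group $\mathbb T^4\times\mathbb T^I$, so $G$ is a precompact, hence $\aleph_0$-bounded, Abelian group. For countable $Y\subset I$ let $\pi_Y\colon A\to\mathbb T^4\times\mathbb T^Y$ be the diagonal map of the inclusion and the $\chi_\xi$, $\xi\in Y$, and let $A_Y=\pi_Y(A)$. The map $\pi_Y$ is injective, so $A_Y$ is the group $A$ with a coarser, separable and metrizable, group topology, which becomes finer as $Y$ grows.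

\section{The small inductive dimension is at most one}\label{sec:ind}

\begin{proposition}\label{prop:ind}
$\operatorname{ind}G\le1$.
\end{proposition}

\begin{proof}
For irrational $\varepsilon\in(0,\frac12)$ let $N_\varepsilon\subset\mathbb T$ be the arc $(-\varepsilon,\varepsilon)$. For $g\in G$ and finite $S\subset I$ the set $C(g,S,\varepsilon)=\{h\in G:\chi_\xi(h-g)\in N_\varepsilon\text{ for }\xi\in S\}$ is clopen in $G$, and the sets $O\cap C(g,S,\varepsilon)$, with $O\ni g$ open in $\mathbb T^4$, form a base at $g$.

Let $F_n=A\cap S_n$, a subspace of $G$. The sets $U_n\cap C(0,S,\varepsilon)$ form a base at $0$. Intersecting with a clopen set does not enlarge a boundary, and the topology of $G$ is finer than that of $\mathbb T^4$, so their boundaries lie in $A\cap\operatorname{bd}U_n\subset F_n$. By (F1) and homogeneity it suffices to show $\operatorname{ind}F_n\le0$.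

Let $g\in F_n$ and let $O\ni g$ be open in $\mathbb T^4$. Apply Lemma~\ref{lem:discs} with the finite set $\Phi=(\Phi_{\operatorname{st}(g)}\cap S_n)\setminus\{g\}$: there is $i$ with $n_i=n$, $g\in D_i\subset O$ and $R_i\cap\Phi=\emptyset$. Since $R_i\subset S_n$ and $g\notin R_i$, we have $R_i\cap\Phi_{\operatorname{st}(g)}=\emptyset$, that is, $(i,g)\in I$. By (c1),
\[
g\in F_n\cap D_i\cap\chi_{ig}^{-1}(J_i)=F_n\cap(D_i\cup R_i)\cap\chi_{ig}^{-1}(J_i).
\]
The set $\chi_{ig}^{-1}(J_i)$ is clopen in $G$, $D_i$ is open in $S_n$ and $D_i\cup R_i$ is closed, so this is a clopen subset of $F_n$, contained in $O$. Its intersections with the sets $C(g,S,\varepsilon)$ give a clopen base at $g$ in $F_n$.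
\end{proof}

\section{Stages with thick slices are active}\label{sec:key}

This section contains the core of the argument. We assume that a compact set $E$ offers no admissible point and show that one of its slices is thin.

\begin{lemma}\label{lem:key}
If $Y_\alpha\subset I_\alpha$ and no slice $(E_\alpha)_v$, $v\in V$, is thin, then stage $\alpha$ is active.
\end{lemma}

\begin{proof}
Write $E=E_\alpha$, $Y=Y_\alpha$, and suppose that $E$ contains no $\alpha$-admissible point. Thus for every $(x,v)\in E$ with $x$ $\alpha$-generic, condition \eqref{eq:adm} fails. A set $R_i(k,b)$ that meets a slice in a countable set can be avoided by Lemma~\ref{lem:select}, so the relevant parameters are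
\[
B_{k,i}=\{b\in\mathbb T^4:E_v\cap R_i(k,b)\text{ is uncountable for some }v\in V\}.
\]
We let $b$ range over all of $\mathbb T^4$, and not only over $A_\alpha$, because this makes $B_{k,i}$ a definable set.

\emph{Step 1: $B_{k,i}\subset A_\alpha+W_0$.} Let $b\in B_{k,i}\setminus(A_\alpha+W_0)$, witnessed by $v$. By Lemma~\ref{lem:rims}(a) there is a lift $\tilde b$ such that, for $\Pi_0=\{(k,\tilde b,r_{n_i}),(k,\tilde b-w_i,\rho_i)\}$, the compact set $C=E_v\cap\bigcap_{\tau\in\Pi_0}\Sigma(\tau)$ is uncountable. The two left sides differ as $w_i\ne0$. Take $\Pi$ from Lemma~\ref{lem:select} and an $\alpha$-generic $x\in C$ from Lemma~\ref{lem:generic}(a). Since \eqref{eq:adm} fails at $(x,v)$, we have $x\in R_{i'}(k',b')$ for some $k'$, $i'$ and $b'\in A_\alpha$. So for some lift $\tilde b'$ the point $x$ satisfies the two distinct equations $(k',\tilde b',r_{n_{i'}})$ and $(k',\tilde b'-w_{i'},\rho_{i'})$ from $\mathcal T_\alpha$, and they belong to $\Pi$. Their second components project to $b'$ and $b'-p(w_{i'})$, in $A_\alpha+W_0$, while those of $\Pi_0$ project to $b$ and $b-p(w_i)$, outside $A_\alpha+W_0$. Hence $|\Pi|\ge4$, a contradiction.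

\emph{Step 2: $B_{k,i}$ is countable.} By Step 1, $|B_{k,i}|<\mathfrak c$, so by (F9) it suffices to show that $B_{k,i}$ is analytic. The set
\[
\Delta=\{(b,v,x)\in\mathbb T^4\times V\times L:(x,v)\in E,\ kp(x)+b\in R_i\}
\]
is compact, and its section over $(b,v)$ is $E_v\cap R_i(k,b)$. By (F9) this section is uncountable if and only if it contains a nonempty perfect compact set. Let $\mathcal K$ be the compact metric space of nonempty compact subsets of $L$ with the Hausdorff metric; for open $U\subset L$ the set $\{K\in\mathcal K:K\cap U\ne\emptyset\}$ is open. Let $\mathcal B$ be a countable base of $L$. A set $K\in\mathcal K$ is perfect if and only if for each $U\in\mathcal B$ either $K\cap U=\emptyset$ or $K$ meets two disjoint members of $\mathcal B$ contained in $U$; so the perfect sets form a Borel subset of $\mathcal K$. The set of $(b,v,K)$ with $\{b\}\times\{v\}\times K\subset\Delta$ is closed: if $(b_l,v_l,K_l)\to(b,v,K)$, each $x\in K$ is a limit of points $x_l\in K_l$, and $(b_l,v_l,x_l)\in\Delta$ gives $(b,v,x)\in\Delta$. Thus $B_{k,i}$ is the projection of a Borel subset of $\mathbb T^4\times V\times\mathcal K$.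

Consequently the set of pairs $(k,b)$ with $b\in A_\alpha\cap\bigcup_iB_{k,i}$ is countable. List it without repetition as $(k_j,b_j)$, $j<m$, where $m\le\omega$.

\emph{Step 3: choice of $v$.} For $v\in V$ and $b\in A_\alpha$ let
\[
\operatorname{Exc}_v(k,b)=\{i\in\omega:kv_i+\chi_{ig}(b)\in J_i\text{ for some $g$ with }(i,g)\in Y\}
\]
be the set of indices whose constraint is violated. The union of the sets $R_i(k_j,b_j)$ over infinitely many $i$ need not be compact, so we look for $v$ with $\operatorname{Exc}_v(k_j,b_j)$ finite for every $j<m$. Let $N_j=6^{s_j}$, where $s_j$ is the number of generators $a_\beta$ occurring in $b_j$. By (c2), for fixed $i$ the elements $\chi_{ig}(b_j)$, $(i,g)\in Y$, take at most $N_j$ values. Call $t\in\mathbb Z(q_i)$ \emph{bad for $j$} if $k_jt+\chi_{ig}(b_j)\in J_i$ for some $g$ with $(i,g)\in Y$. If $q_i>|k_j|$, then $t\mapsto k_jt$ is a bijection of $\mathbb Z(q_i)$, as $q_i$ is prime, and each arc $J_i-\chi_{ig}(b_j)$ contains at most one point of $\mathbb Z(q_i)$; so at most $N_j$ elements are bad for $j$. Let $m(i)$ be the largest integer $m'$ with $0\le m'\le\min(i,m)$, $\sum_{j<m'}N_j<q_i$ and $|k_j|<q_i$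 for all $j<m'$; the value $m'=0$ always qualifies. Choose $v_i\in\mathbb Z(q_i)$ that is bad for no $j<m(i)$; this is possible since fewer than $q_i$ elements are excluded. For fixed $j<m$, the integer $m'=j+1$ qualifies for all large $i$ because $q_i\to\infty$, so $m(i)>j$ and $i\notin\operatorname{Exc}_v(k_j,b_j)$ for all large $i$.

\emph{Step 4: $E_v$ is thin.} Fix this $v$ and let $P_j$ be the union of the finitely many sets $R_i(k_j,b_j)$, $i\in\operatorname{Exc}_v(k_j,b_j)$. The sets $P_j$ are compact. By Lemma~\ref{lem:rims}(b) continua in $P_j$ have diameter at most $\frac15$, and by Lemma~\ref{lem:rims}(c) with $B=A_\alpha$ the sets $P_j\cap P_{j'}$, $j\ne j'$, are countable.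

We claim that $E_v\setminus\bigcup_jP_j$ is countable. Otherwise this Borel set contains an uncountable compact set $C$, by (F9). Take $\Pi$ and $C'\subset C$ from Lemma~\ref{lem:select} with $\Pi_0=\emptyset$, and an $\alpha$-generic $x\in C'$ from Lemma~\ref{lem:generic}(a). Since \eqref{eq:adm} fails at $(x,v)$, there are $k$, $b\in A_\alpha$ and $i\in\operatorname{Exc}_v(k,b)$ with $x\in R_i(k,b)$. For some lift $\tilde b$ the point $x$ satisfies the equations $(k,\tilde b,r_{n_i})$ and $(k,\tilde b-w_i,\rho_i)$ from $\mathcal T_\alpha$. They belong to $\Pi$, so they hold on all of $C'$, and $C'\subset R_i(k,b)$. Then $E_v\cap R_i(k,b)\supset C'$ is uncountable, so $b\in B_{k,i}$ and $(k,b)=(k_j,b_j)$ for some $j<m$. Hence $C'\subset P_j$, although $C'\subset C$ misses $P_j$.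

So $E_v$ is covered by the sets $P_j$ and countably many singletons, and it is thin, contrary to the hypothesis.
\end{proof}

\begin{remark}
Steps 1 and 2 serve only to pass from ``fewer than $\mathfrak c$'' to ``countable''. Under the continuum hypothesis $A_\alpha$ is countable, and the list $(k_j,b_j)$ is countable without them.
\end{remark}

For countable $Y\subset I$ let $\iota_Y\colon V\to\mathbb T^Y$ be the continuous map whose coordinate at $(i,g)\in Y$ is $v_i$.

\begin{corollary}\label{cor:hit}
Let $Y\subset I$ be countable and let $E\subset L\times V$ be compact with no thin slice $E_v$. Then $(p(x),\iota_Y(v))\in A_Y$ for some $(x,v)\in E$.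
\end{corollary}

\begin{proof}
The cofinality of $\mathfrak c$ is uncountable, so $Y\subset I_\alpha$ for all large $\alpha$. Take such an $\alpha$ with $(E_\alpha,Y_\alpha)=(E,Y)$. Stage $\alpha$ is active by Lemma~\ref{lem:key}, so $(x_\alpha,v^\alpha)\in E$ and $\chi_{ig}(a_\alpha)=v_i^\alpha$ for all $(i,g)\in Y$. That is, $\pi_Y(a_\alpha)=(p(x_\alpha),\iota_Y(v^\alpha))$.
\end{proof}

\section{The covering dimension}\label{sec:dim}

We first reduce everything to countably many characters.

\begin{lemma}\label{lem:factor}
For every continuous $f\colon G\to\mathbb R$ there is a countable $Y\subset I$ such that $f\circ\pi_Y^{-1}$ is continuous on $A_Y$; the same then holds for every larger countable $Y$. In particular $G$ is $\mathbb R$-factorizable.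
\end{lemma}

\begin{proof}
Let $K$ be the closure of $G$ in $\mathbb T^4\times\mathbb T^I$, a compact group. The traces on $K$ of open sets that depend on $\mathbb T^4$ and finitely many coordinates in $I$ form a base of $K$. For each rational $s$ choose $O_s$ open in $K$ with $O_s\cap G=\{f>s\}$. By (F10) and Lemma~\ref{lem:ccc}, $O_s$ has a dense subset $O'_s$ that is a countable union of basic sets. Let $Y$ be a countable set containing all the coordinates involved, for all $s$, and let $q\colon K\to\mathbb T^4\times\mathbb T^Y$ be the projection, so $q|_G=\pi_Y$. Translations by elements of $\ker q$ preserve $O'_s$, hence also its closure $\overline{O'_s}=\overline{O_s}$. Therefore $\overline{O_s}=q^{-1}(q(\overline{O_s}))$ with $q(\overline{O_s})$ compact, and $C_s=G\cap\overline{O_s}$ is closed in the topology of $A_Y$. As $G$ is dense in $K$, $\overline{O_s}=\overline{O_s\cap G}$, so $C_s$ is the closure of $\{f>s\}$ in $G$ and $\{f>s\}\subset C_s\subset\{f\ge s\}$. Hence $\{f\ge t\}=\bigcap_{s<t}C_s$ is closed in the topology of $A_Y$ for every real $t$. Applying this to $-f$ and enlarging $Y$, we get the same for the sets $\{f\le t\}$, so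 $f$ is continuous in the topology of $A_Y$.
\end{proof}

Since only functions, and not sets, descend to $A_Y$, we express $\dim\le1$ through two functions.

\begin{lemma}\label{lem:h}
Let $X$ be a Tychonoff space with $\dim X\le1$ and let $(Z_s^0,Z_s^1)$, $s=1,2$, be pairs of disjoint zero sets. Then there are continuous $h_1,h_2\colon X\to[0,1]$ with $h_s=0$ on $Z_s^0$ and $h_s=1$ on $Z_s^1$ such that $(h_1,h_2)$ does not take the value $(\frac12,\frac13)$.
\end{lemma}

\begin{proof}
The four sets $(X\setminus Z_1^{\epsilon})\cap(X\setminus Z_2^{\epsilon'})$, $\epsilon,\epsilon'\in\{0,1\}$, form a cozero cover. Let $\mathcal O$ be a finite cozero refinement in which no point lies in three members. Dividing functions that define the members by their sum, we get continuous $f_O\ge0$ with $\{f_O>0\}=O$ and $\sum_Of_O=1$. Let $h_s$ be the sum of the $f_O$ with $O\cap Z_s^0=\emptyset$. Then $h_s=0$ on $Z_s^0$. A member that meets $Z_s^1$ must miss $Z_s^0$, so at a point of $Z_s^1$ all nonzero $f_O$ are counted and $h_s=1$. At any point either one $f_O$ is nonzero, and $h_1\in\{0,1\}$, or two are, with values $t$ and $1-t$, and $h_1,h_2\in\{0,t,1-t,1\}$.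 So $h_1=\frac12$ forces $t=\frac12$ and $h_2\ne\frac13$.
\end{proof}

For $s=1,2$ let $T_s^0$ and $T_s^1$ be the disjoint closed sets of points of $\mathbb T^4$ whose $s$-th coordinate lies in the arc $[-\frac18,\frac18]$, respectively $[\frac38,\frac58]$. Their interiors contain the images under $p$ of the faces $x_s=0$ and $x_s=\frac12$ of $L$. This margin lets us control the faces although $A$ need not contain their points.

\begin{proposition}\label{prop:noh}
Let $Y\subset I$ be countable, $\Omega=\mathbb T^4\times\mathbb T^Y$ and $\widehat T_s^\epsilon=T_s^\epsilon\times\mathbb T^Y$. If $h_1,h_2\colon A_Y\to[0,1]$ are continuous and $h_s=\epsilon$ on $A_Y\cap\widehat T_s^\epsilon$ for $s\in\{1,2\}$, $\epsilon\in\{0,1\}$, then $(h_1,h_2)$ takes the value $(\frac12,\frac13)$.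
\end{proposition}

\begin{proof}
Suppose not. Put $t_1=\frac12$, $t_2=\frac13$, $u_s^0=\{h_s<t_s\}$ and $u_s^1=\{h_s>t_s\}$. These four sets are open in $A_Y$ and cover it, $u_s^0\cap u_s^1=\emptyset$, and $u_s^\epsilon\cap\widehat T_s^{1-\epsilon}=\emptyset$. We extend them to open subsets of $\Omega$. Let $d\le1$ be a metric on $\Omega$, put $d(\cdot,\emptyset)=2$, and let
\[
o_s^\epsilon=\{y\in\Omega:d(y,u_s^\epsilon)<d(y,u_s^{1-\epsilon})\},\qquad O_s^\epsilon=\bigl(o_s^\epsilon\setminus\widehat T_s^{1-\epsilon}\bigr)\cup\operatorname{int}\widehat T_s^\epsilon .
\]
The sets $o_s^0,o_s^1$ are open and disjoint. Also $u_s^\epsilon\subset o_s^\epsilon$, because a point of $u_s^\epsilon$ has a neighborhood in $A_Y$ missing $u_s^{1-\epsilon}$. So $O_s^\epsilon$ is open and contains $u_s^\epsilon$. The sets $O_s^0$ and $O_s^1$ are disjoint: the first parts are disjoint, the second parts are disjoint, and the first part of $O_s^\epsilon$ misses $\widehat T_s^{1-\epsilon}$, which contains the second part of $O_s^{1-\epsilon}$. The open set $O=O_1^0\cup O_1^1\cup O_2^0\cup O_2^1$ contains $A_Y$.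

Let $E=\{(x,v)\in L\times V:(p(x),\iota_Y(v))\notin O\}$, a compact set. Fix $v\in V$. For $s=1,2$ the sets $\{x\in L:(p(x),\iota_Y(v))\in O_s^\epsilon\}$, $\epsilon=0,1$, are disjoint and open in $L$, and they contain the faces $x_s=0$ and $x_s=\frac12$ respectively. The complement $\Lambda_s$ of their union is a partition between these faces, and $E_v=\Lambda_1\cap\Lambda_2$, which is not thin by Lemma~\ref{lem:thin}. By Corollary~\ref{cor:hit} there is $(x,v)\in E$ with $(p(x),\iota_Y(v))\in A_Y\subset O$, contrary to the definition of $E$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]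
The group $G$ is Abelian, precompact and $\aleph_0$-bounded by Section~\ref{sec:construction}, and $\mathbb R$-factorizable by Lemma~\ref{lem:factor}.

\emph{$\dim G\ge2$.} The sets $Z_s^\epsilon=A\cap T_s^\epsilon$ are zero sets of $G$, as preimages of closed subsets of the metrizable space $\mathbb T^4$. If $\dim G\le1$, Lemma~\ref{lem:h} gives functions $h_1,h_2$ on $G$, which by Lemma~\ref{lem:factor} are continuous on $A_Y$ for one countable $Y$. This contradicts Proposition~\ref{prop:noh}.

\emph{$\dim G\le4$.} By Lemma~\ref{lem:factor}, the finitely many functions defining a finite cozero cover of $G$ are continuous on some $A_Y$, so the cover is a cozero cover of $A_Y$. Now $A_Y\subset\mathbb T^4\times(\mathbb Q/\mathbb Z)^Y$. The circle has $\operatorname{ind}\mathbb T\le1$, and $(\mathbb Q/\mathbb Z)^Y$ has a base of clopen sets, so $\dim A_Y=\operatorname{ind}A_Y\le4+0$ by (F1) and (F2). A finite cozero refinement in $A_Y$ in which any six members have empty intersection is also a cozero refinement in $G$.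

\emph{$\operatorname{ind}G=1$.} We have $\operatorname{ind}G\le1$ by Proposition~\ref{prop:ind}, and $\operatorname{ind}G=0$ would give $\dim G=0$ by Theorem~\ref{thm:zero}.
\end{proof}

\begin{remark}
Lemma~\ref{lem:h} and Proposition~\ref{prop:noh}, applied to $A_Y$ itself, show that $\operatorname{ind}A_Y=\dim A_Y\ge2$ for every countable $Y\subset I$. So $I$ is uncountable, and $\operatorname{ind}$ drops to $1$ only in the topology generated by all the $A_Y$ together, whereas $\dim$, which is tested on finitely many functions at a time, does not drop. By Theorem~\ref{thm:pseudo}, $G$ is not pseudocompact.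
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{CR} Comfort and Ross, Pacific J. Math. \textbf{16} (1966).

\bibitem{Eng} Engelking, \emph{Dimension Theory}.

\bibitem{Imb} \emph{Imbeddings into topological groups preserving dimensions}, \texttt{https://core.ac.uk/download/pdf/82382719.pdf}.

\end{thebibliography}
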